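# Non-embeddings between non-commutative $L^p$-spaces for $2<p<\infty$: Schatten classes, their function spaces, and the hyperfinite factor

## 1. Three non-embedding theorems

Throughout, $2<p<\infty$, $q=p/2>1$ and $\delta=\frac12-\frac1p>0$. We write $X\hookrightarrow Y$ if the Banach space $X$ is linearly isomorphic to a subspace of $Y$. As usual $S^p$ is the Schatten class on $\ell^2$, $S^p_n$ its $n\times n$ version, $L^p=L^p([0,1])$, $L^p(E)=L^p([0,1];E)$ is the Bochner space, $K^p=(\bigoplus_{n\ge1}S^p_n)_{\ell^p}$, and $R$ is the hyperfinite $II_1$ factor. All of this is recalled in Section 2. Direct sums carry the $\ell^p$-norm (written $\oplus_p$ for emphasis); another norm changes nothing up to isomorphism.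

**Main Theorem.** Let $2<p<\infty$. Then
$$L^p(K^p)\not\hookrightarrow S^p\oplus L^p,\qquad L^p(S^p)\not\hookrightarrow S^p\oplus L^p(K^p),\qquad L^p(R)\not\hookrightarrow L^p(S^p).$$

The three parts come from the following three statements.

**Theorem 1.** There is a constant $C_p$ such that, if $T:L^p(S^p_n)\to S^p\oplus_pL^p$ is linear and $c\|x\|\le\|Tx\|\le\|x\|$ for all $x$, then $c\le C_p\,n^{-\delta}$. Hence $L^p(K^p)\not\hookrightarrow S^p\oplus L^p$. The order $n^{-\delta}$ is optimal. Also $L^p\not\hookrightarrow S^p$.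

**Theorem 2.** For every von Neumann algebra $N$ with a faithful normal finite trace, $L^p(S^p)\not\hookrightarrow S^p\oplus L^p(N)$. In particular $L^p(S^p)\not\hookrightarrow S^p\oplus L^p(K^p)$.

**Theorem 3.** $L^p(R)\not\hookrightarrow L^p(S^p)$.

The question, whether $X\hookrightarrow Y$ for each of these three couples, is taken from http://dmitripavlov.org/scans/pisier-xu.pdf. In plain words: the first space contains functions whose values are matrices of arbitrary finite size. The target offers a place for infinite matrices ($S^p$) and a place for functions ($L^p$), but no place where the two occur together. Theorem 1 says that this matters, and measures by how much. Theorem 2 says the same for functions with values in infinite matrices, when the "function" summand may be any $L^p$-space of a finite trace. Theorem 3 says that functions with values in infinite matrices cannot accommodate the "continuous matrices" of $R$.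

Two further theorems are stated and proved in Sections 8 and 9: Theorem 4 is a common strengthening of the arguments for Theorems 2 and 3, and Theorem 5 decides embeddability between all pairs in a list of thirteen spaces.

## 2. The spaces, with small examples

**Definition (non-commutative $L^p$).** Let $\mathcal M$ be a von Neumann algebra with a normal semifinite faithful trace $\tau$. Then $L^p(\mathcal M)$ is the space of $\tau$-measurable operators $x$ with $\|x\|_p=(\tau(|x|^p))^{1/p}<\infty$. We use constantly that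
$$\|x\|_p^2=\|x^*x\|_q=\|xx^*\|_q .\tag{1}$$

For $\mathcal M=L^\infty[0,1]$ this is $L^p$. For $\mathcal M=B(\ell^2)$ with the usual trace it is $S^p$, where $\|x\|_p$ is the $\ell^p$-norm of the singular values. Two computations to keep in mind: the identity of $M_n$ has $S^p_n$-norm $n^{1/p}$, and a rank-one matrix $(u_iv_j)_{ij}$ has norm $\|u\|_2\|v\|_2$ for every $p$. Also $\|x\|_{S^p}\le\|x\|_{S^2}$, because $p>2$.

The space $K^p$ is $L^p$ of $(\bigoplus_nM_n)_{\ell^\infty}$: think of block-diagonal matrices with one block of each size. Further $L^p(S^p)=L^p(L^\infty\bar\otimes B(\ell^2))$ and $L^p(K^p)=L^p(L^\infty\bar\otimes(\bigoplus_nM_n)_{\ell^\infty})$.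

**The factor $R$.** It is generated by $M_2\subset M_2^{\otimes2}\subset M_2^{\otimes3}\subset\cdots$, with unital inclusions $x\mapsto x\otimes1$, and its trace $\tau$ restricts to the normalized trace on each $M_{2^k}=M_2^{\otimes k}$. All elements of $R$ used below as test vectors lie in some $M_{2^k}$, where $\|x\|_{L^p(R)}=(2^{-k}\operatorname{tr}|x|^p)^{1/p}$. Example: a matrix unit $e_{ab}\in M_n$, $n=2^{k'}$, has norm $n^{-1/p}$ in $L^p(R)$, while the identity has norm $1$. If $n\le N$ are powers of $2$, the product matrix units of $M_N$ are exactly the products $e_{ab}f_{ij}$ of the units $e_{ab}$ of $M_n$ (the first tensor factors) with the product units $f_{ij}$, $i,j\le N/n$, of $M_N\cap M_n'\cong M_{N/n}$ (the remaining factors). The trace is multiplicative for this splitting, so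
$$\|x\omega\|_p=\|x\|_p\|\omega\|_p\qquad(x\in M_n,\ \omega\in M_N\cap M_n').\tag{2}$$

**Why the second couple is a case of Theorem 2.** On $N=L^\infty\bar\otimes(\bigoplus_nM_n)_{\ell^\infty}$ replace the trace on the $n$-th summand by $2^{-n}n^{-1}$ times itself. The new trace has total mass $\sum_n2^{-n}=1$. Multiplying the $n$-th component by $(2^nn)^{1/p}$ is an isometry from the old $L^p$-space onto the new one. So $L^p(K^p)$ is isometric to $L^p(N)$ for a finite trace.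

**Normalization.** If $X\hookrightarrow Y_1\oplus Y_2$, then after scaling there is $T=(A,B):X\to Y_1\oplus_pY_2$ with $c\|x\|\le\|Tx\|\le\|x\|$, $c>0$. Since $\|Tx\|^p=\|Ax\|^p+\|Bx\|^p$, both $A$ and $B$ are contractions.

## 3. Square functions, random signs, singular values

All families are finite unless indexed by $\mathbb N$. The letters $\varepsilon,\alpha,\beta,\gamma,\zeta,g$ denote mutually independent families of independent Rademacher signs, and $\mathbb E$ is the expectation. $C_p$ is a constant depending only on $p$, which may change from line to line. Matrix units are written $e_{ij}$, with arbitrary countable index sets for rows and columns.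

**Definition (column and row square functions).** For $y=(y_l)\subset L^p(\mathcal M)$ put
$$|y|_C=\Big\|\sum_ly_l^*y_l\Big\|_q^{1/2}=\Big\|\sum_ly_l\otimes e_{l1}\Big\|_p,\qquad|y|_R=\Big\|\sum_ly_ly_l^*\Big\|_q^{1/2}=\Big\|\sum_ly_l\otimes e_{1l}\Big\|_p,$$
the second norms being in $L^p(\mathcal M\bar\otimes B(\ell^2))$. The two expressions agree by (1), since $(\sum y_l\otimes e_{l1})^*(\sum y_l\otimes e_{l1})=\sum y_l^*y_l\otimes e_{11}$, and similarly for rows.

Example: for $y=(e_{1j})_{j\le n}$ in $S^p$ we get $\sum y_j^*y_j=\sum e_{jj}$, so $|y|_C=n^{1/p}$, while $\sum y_jy_j^*=n\,e_{11}$, so $|y|_R=n^{1/2}$. The norm of $\sum\pm e_{1j}$ is $n^{1/2}$, the larger of the two.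

**Fact 1 (singular values).** Let $\mu_t(a)=\inf\{\|ae\|:e\text{ a projection},\tau(1-e)\le t\}$. For a matrix, $\mu(a)$ is the step function with the singular values as steps of length $1$; for a function on $[0,1]$ it is the decreasing rearrangement of its modulus; if $\tau(1)=1$, it vanishes outside $[0,1]$. From Fack–Kosaki (Pacific J. Math. 1986) we take: $\|a\|_q=\|\mu(a)\|_q$; $\mu(a^*a)=\mu(aa^*)$; $\mu(a)\le\mu(b)$ if $0\le a\le b$; and $\int_0^t\mu(a+b)\le\int_0^t(\mu(a)+\mu(b))$ for all $t$. By Hardy–Littlewood–Pólya, if $f,g\ge0$ are decreasing and $\int_0^tf\le\int_0^tg$ for all $t$, then $\|f\|_q\le\|g\|_q$. Hence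
$$0\le a\le b\Rightarrow\|a\|_q\le\|b\|_q,\qquad\Big\|\sum a_i\Big\|_q\le\Big\|\sum\mu(a_i)\Big\|_q.\tag{3}$$

**Fact 2 (compressions and superadditivity).** If $v_i=v_i^*\in\mathcal M$ and $\sum v_i^2\le1$, then $\sum_i\|v_ibv_i\|_q^q\le\|b\|_q^q$ for $b\in L^q(\mathcal M)$; in particular this holds if the $v_i$ are orthogonal projections. Moreover $\sum\|a_i\|_q^q\le\|\sum a_i\|_q^q$ for $a_i\ge0$ in $L^q(\mathcal M)$.

*Proof.* Consider $\Phi(b)=(v_ibv_i)_i$. It is a contraction $\mathcal M\to\ell^\infty(\mathcal M)$ because $\|v_i\|\le1$. It is a contraction $L^1(\mathcal M)\to\ell^1(L^1(\mathcal M))$: with the polar decomposition $b=u|b|$, Cauchy–Schwarz gives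
$$\sum\|v_ibv_i\|_1\le\sum\|v_iu|b|^{1/2}\|_2\||b|^{1/2}v_i\|_2\le\Big(\sum\tau(|b|^{1/2}u^*v_i^2u|b|^{1/2})\Big)^{1/2}\Big(\sum\tau(|b|^{1/2}v_i^2|b|^{1/2})\Big)^{1/2}\le\|b\|_1.$$
Complex interpolation gives the first claim. For the second let $s=\sum a_i$. Since $0\le a_i\le s$, we can write $a_i^{1/2}=u_is^{1/2}$ with contractions $u_i\in\mathcal M$ vanishing off the support of $s$. Put $x_i=u_i^*u_i$. Then $a_i=s^{1/2}x_is^{1/2}$, and summing, $s=s^{1/2}(\sum x_i)s^{1/2}$, so $\sum x_i=\operatorname{supp}s\le1$. By $\mu(w^*w)=\mu(ww^*)$ with $w=x_i^{1/2}s^{1/2}$ we have $\|a_i\|_q=\|x_i^{1/2}sx_i^{1/2}\|_q$. Apply the first claim with $v_i=x_i^{1/2}$, $b=s$. $\square$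

**Fact 3 (non-commutative Khintchine inequality; Lust-Piquard, Lust-Piquard–Pisier).** There is $K=K_p\ge1$ with
$$\max(|y|_C,|y|_R)\le\Big(\mathbb E\Big\|\sum\varepsilon_ly_l\Big\|_p^p\Big)^{1/p}\le K\max(|y|_C,|y|_R).\tag{4}$$
The lower bound is elementary: with $Z=\sum\varepsilon_ly_l$ we have $|y|_C^2=\|\mathbb EZ^*Z\|_q\le\mathbb E\|Z^*Z\|_q=\mathbb E\|Z\|_p^2\le(\mathbb E\|Z\|_p^p)^{2/p}$, and likewise for $Z^*$.

A consequence that we use many times: if $X$ is a linear contraction between non-commutative $L^p$-spaces and $h=(h_l)$ is a finite family, then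
$$\Big\|\sum|Xh_l|^2\Big\|_q,\ \Big\|\sum|(Xh_l)^*|^2\Big\|_q\le\Big(\mathbb E\Big\|X\sum\varepsilon_lh_l\Big\|_p^p\Big)^{2/p}\le K^2\max\Big(\Big\|\sum h_l^*h_l\Big\|_q,\Big\|\sum h_lh_l^*\Big\|_q\Big).\tag{5}$$
The lower bound is applied to $Xh_l$, the upper one to $h_l$. Here $|z|^2=z^*z$.

**Fact 4 (two families of signs).** For $y=(y_{ij})\subset L^p(\mathcal M)$ let $\mathcal{CC}=|y|_C$, $\mathcal{RR}=|y|_R$ (over all pairs), $\mathcal{CR}=\|\sum y_{ij}\otimes e_{ij}\|_p$, $\mathcal{RC}=\|\sum y_{ij}\otimes e_{ji}\|_p$. Then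
$$\max\{\mathcal{CC},\mathcal{RR},\mathcal{CR},\mathcal{RC}\}\le\Big(\mathbb E\Big\|\sum\alpha_i\beta_jy_{ij}\Big\|_p^p\Big)^{1/p}\le2K^2\max\{\mathcal{CC},\mathcal{RR},\mathcal{CR},\mathcal{RC}\}.\tag{6}$$

*Proof.* Fix $\alpha$, put $Y_j=\sum_i\alpha_iy_{ij}$ and apply (4) in $\beta$: $\mathbb E_\beta\|\sum\beta_jY_j\|_p^p$ is at least $\max(|Y|_C,|Y|_R)^p$ and at most $K^p(|Y|_C^p+|Y|_R^p)$. Now $|Y|_C=\|\sum_i\alpha_i\sum_jy_{ij}\otimes e_{j1}\|_p$. By (4) in $\alpha$, in $\mathcal M\bar\otimes B(\ell^2)$, the number $(\mathbb E|Y|_C^p)^{1/p}$ lies between $m$ and $Km$, where $m$ is the maximum of $\|\sum y_{ij}\otimes e_{j1}\otimes e_{i1}\|_p=\mathcal{CC}$ and $\|\sum y_{ij}\otimes e_{j1}\otimes e_{1i}\|_p=\mathcal{RC}$; for the latter note that $e_{j1}\otimes e_{1i}$ is the matrix unit in row $j$ and column $i$ after relabelling rows and columns. In the same way $|Y|_R$ produces $\mathcal{CR}$ and $\mathcal{RR}$. The lower bound follows, and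 the upper one with constant $K(2K^p)^{1/p}\le2K^2$. $\square$

The lower bounds iterate in the same way for three or more independent families. Example: let $y_{ij}=e_{ij}\in S^p_n$. Then $\mathcal{CC}=\mathcal{RR}=\|n1_n\|_q^{1/2}=n^{1/2+1/p}$. The operator $\sum e_{ij}\otimes e_{ij}$ has rank one and norm $n$, so $\mathcal{CR}=n$. The operator $\sum e_{ij}\otimes e_{ji}$ is the flip on $\mathbb C^n\otimes\mathbb C^n$, a unitary, so $\mathcal{RC}=n^{2/p}$. The largest is $\mathcal{CR}=n$, and indeed $\sum\alpha_i\beta_je_{ij}$ always has rank one and norm $n$.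

**Fact 5 (Hilbert space).** For a Hilbert space $H$, $(\mathbb E\|\sum\varepsilon_ih_i\|^p)^{1/p}\le\kappa(\sum\|h_i\|^2)^{1/2}$ with $\kappa=\kappa_p\ge1$. Fixing all families but one and applying this repeatedly, in $H$ and then in $\ell^2(H)$, we get
$$\Big(\mathbb E\Big\|\sum\alpha_a\beta_b\gamma_lh_{abl}\Big\|^p\Big)^{1/p}\le\kappa^3\Big(\sum\|h_{abl}\|^2\Big)^{1/2},\tag{7}$$
and with only the two families $\alpha,\beta$ the constant is $\kappa^2$.

**Fact 6 (weak limits).** The spaces $L^q(\mathcal M)$ are reflexive, so bounded sequences have weakly convergent subsequences; for countably many bounded sequences indexed by $s$, a diagonal argument gives one common subsequence. Weak limits of positive elements are positive, and norm bounds pass to weak limits. If finitely many sequences converge weakly, Mazur's theorem in the finite direct sum of the spaces gives, for any $s_1$ and any tolerance, one and the same finitely supported convex combination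 over indices $s\ge s_1$ that approximates all the limits in norm.

**Fact 7 (corners).** $P_m$ is the projection of $\ell^2$ onto the first $m$ basis vectors, $Q_m=1-P_m$; they also act on $L^p(S^p)$ as $1\otimes P_m$, $1\otimes Q_m$. If $c\in S^q$ or $c\in L^q([0,1];S^q)$, then $\|Q_mcQ_m\|_q\to0$ (finite-rank approximation in the first case; in the second this holds pointwise and one uses dominated convergence). By Hölder, for $r\ge0$ in $S^q$,
$$\operatorname{tr}(P_mrP_m)\le m^{1-1/q}\|r\|_q.\tag{8}$$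

**Lemma 1.** For $y_{ij}\in L^p(\mathcal M)$, $i,j\le n$, both $\|\sum y_{ij}\otimes e_{ij}\|_p$ and $\|\sum y_{ij}\otimes e_{ji}\|_p$ are at most $n^\delta\min(|y|_C,|y|_R)$.

*Proof.* Let $V=\sum y_{ij}\otimes e_{ij}$, with rows $R_i=\sum_jy_{ij}\otimes e_{1j}$ and columns $C_j=\sum_iy_{ij}\otimes e_{i1}$. Then $V^*V=\sum_iR_i^*R_i$ and $\sum_iR_iR_i^*=\sum_{ij}y_{ij}y_{ij}^*\otimes e_{11}$. The triangle inequality, (1), Hölder's inequality for $n$ numbers and Fact 2 give
$$\|V\|_p^2\le\sum_i\|R_i^*R_i\|_q=\sum_i\|R_iR_i^*\|_q\le n^{1-1/q}\Big(\sum_i\|R_iR_i^*\|_q^q\Big)^{1/q}\le n^{2\delta}\Big\|\sum_iR_iR_i^*\Big\|_q=n^{2\delta}|y|_R^2,$$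
as $1-1/q=2\delta$. With $VV^*=\sum_jC_jC_j^*$ and $\sum_jC_j^*C_j=\sum y_{ij}^*y_{ij}\otimes e_{11}$ the same computation gives $\|V\|_p^2\le n^{2\delta}|y|_C^2$. For $e_{ji}$ apply this to the family $(y_{ji})$. $\square$

The example $y_{ij}=e_{ij}$ gives equality: $n=n^\delta n^{1/2+1/p}$.

## 4. Rank-one signs against independent signs, and what $S^p$ can hold

**The simplest case: $S^p_n$ into $L^p$.** Let $T:S^p_n\to L^p$ with $c\|x\|\le\|Tx\|\le\|x\|$, and put $y_{ab}=T(e_{ab})\in L^p$. Compare two random matrices. With independent signs, (5) gives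
$$\Big\|\sum_{ab}|y_{ab}|^2\Big\|_q\le K^2\|n1_n\|_q=K^2n^{1+1/q}.$$
With rank-one signs, $\|\sum\alpha_a\beta_be_{ab}\|_p=n$, so by Fact 5 used pointwise on $[0,1]$
$$cn\le\Big(\mathbb E\Big\|\sum\alpha_a\beta_by_{ab}\Big\|_p^p\Big)^{1/p}\le\kappa^2\Big\|\sum|y_{ab}|^2\Big\|_q^{1/2}\le\kappa^2Kn^{1/2+1/p}.$$
Hence $c\le\kappa^2Kn^{-\delta}$. In a function space the two random sums are controlled by the same square function; in $S^p_n$ they differ by the factor $n^\delta$. This gap drives all three theorems.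

**First attempt at Theorem 1.** Given $T=(A,B):L^p(S^p_n)\to S^p\oplus_pL^p$, apply $T$ to $e_{ab}\otimes1$. The argument controls $B$ but says nothing about $A$: the summand $S^p$ contains $S^p_n$ itself, and $A$ may be isometric on the constant functions. One must use $[0,1]$. The next thing to try is $x\otimes r_k$ with the Rademacher functions $r_k$, since these tend weakly to $0$. This fails too, and even with $S^p$ in place of $S^p_n$: by (4), the map
$$\sum_kx_k\otimes r_k\mapsto\Big(\sum_kx_k\otimes e_{k1},\ \sum_kx_k\otimes e_{1k}\Big)$$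
embeds the closed span of $S^p\otimes\{r_k\}$ into $S^p\oplus S^p\subset S^p$. Even localizing helps only partly. Let $D_M$ be the set of dyadic intervals of $[0,1]$ of length $2^{-M}$. For fixed $M$, the elements $x\otimes1_Er_k$ with $E\in D_M$, $k>M$ span an $\ell^p$-sum of $2^M$ copies of the previous space, and this again embeds into $S^p$, with constants independent of $M$. So no set of test vectors fixed in advance refutes $A$.

**The way past this point.** The scale $M$ has to be chosen *after* $A$. A fixed $A$ has a fixed asymptotic square function, which is an element of $S^q$ and hence essentially lives in a finite corner $P_m$. Suppose first, to see the effect, that $A:L^p\to P_mS^p$ is a contraction. For $E\in D_M$ and $s\ge M$ take $z_E=\sum_{J\in D_s,J\subset E}\gamma_J1_J$, so that $|z_E|=1_E$ and $\sum_E\|z_E\|_p^p=1$. Since $\|\cdot\|_{S^p}\le\|\cdot\|_{S^2}$, Fact 5 gives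
$$\mathbb E\|Az_E\|_p^p\le\kappa^px_E^q,\qquad x_E=\sum_{J\subset E}\|A1_J\|_{S^2}^2=\operatorname{tr}P_m\Big(\sum_{J\subset E}|(A1_J)^*|^2\Big)P_m\le m^{1-1/q}K^2|E|^{1/q}$$
by (8) and (5). Likewise $\sum_Ex_E\le m^{1-1/q}K^2$. From $\sum x_E^q\le(\max x_E)^{q-1}\sum x_E$,
$$\sum_E\mathbb E\|Az_E\|_p^p\le\kappa^p(m^{1-1/q}K^2)^q\,2^{-M(q-1)/q}\to0\quad(M\to\infty),$$
while $\sum_E\|z_E\|_p^p=1$. So $A$ is not an embedding.

For a general $A$ there need not be one $m$ that serves all scales $s$.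

**Example (escaping mass).** Index rows by $s'=0,1,2,\dots$ and columns by dyadic intervals, let $\varphi_{J'}$ be the $L^2$-normalized Haar functions, and put $Af=\sum_{s'}\sum_{J'\in D_{s'}}\langle f,\varphi_{J'}\rangle e_{s',J'}$. Then $\|Af\|_{S^p}\le\|Af\|_{S^2}\le\|f\|_2\le\|f\|_p$. For $J\in D_s$ and $s'<s$ exactly one $J'\in D_{s'}$ contains $J$, and $|\langle1_J,\varphi_{J'}\rangle|^2=4^{-s}2^{s'}$; for $s'\ge s$ all coefficients vanish. Different rows use disjoint sets of columns, so $r_s=\sum_{J\in D_s}|(A1_J)^*|^2=\sum_{s'<s}2^{s'-s}e_{s's'}$. For every $s>m$ the operator $Q_mr_sQ_m$ has norm $\frac12$: the mass runs away with $s$. But $\frac1k\sum_{s=1}^kr_s\le\frac1k\sum_{s'<k}e_{s's'}$ has $S^q$-norm at most $k^{1/q-1}\to0$.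

The example shows the remedy: average over scales. By Fact 6, convex combinations $\sum\lambda_sr_s$ converge *in norm* to a weak limit $r$, for which one $m$ exists. And a convex combination of square functions is again the square function of a test vector, namely $\sum_s\sqrt{\lambda_s}\sum_{J\in D_s}\gamma_J1_J$ with independent signs. The next lemma makes this precise, for several maps at once.

## 5. Small pieces are invisible in $S^p$: proof of Theorem 1

**Lemma 2.** Let $F$ be a finite set. For each $s\ge0$ let $\Lambda_s$ be a finite set with a map $l\mapsto J(l)\in D_s$, the $\Lambda_s$ being disjoint, and let $y_{al}\in S^p$ ($a\in F$, $l\in\Lambda_s$). Let $G>0$ and $s_0\ge0$, and assume that for $s\ge s_0$, $M\le s$, $E\in D_M$,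
$$\Big\|\sum_{a\in F}\sum_{l\in\Lambda_s,J(l)\subset E}|y_{al}|^2\Big\|_q,\ \Big\|\sum_{a\in F}\sum_{l\in\Lambda_s,J(l)\subset E}|y_{al}^*|^2\Big\|_q\le G|E|^{1/q}.\tag{9}$$
Let $c_s=\sum_{a\in F,l\in\Lambda_s}|y_{al}|^2$ and $r_s=\sum_{a\in F,l\in\Lambda_s}|y_{al}^*|^2$, and suppose $c_s\to c$, $r_s\to r$ weakly in $S^q$ along an infinite set $S\subset\mathbb N$. Then for every $\eta>0$ there are $M$ and $\epsilon>0$ such that, for all finitely supported convex weights $(\lambda_s)$ on $\{s\in S:s\ge\max(M,s_0)\}$ with $\|\sum\lambda_sc_s-c\|_q,\|\sum\lambda_sr_s-r\|_q\le\epsilon$ and all $\theta_a$ (possibly random) with $|\theta_a|\le1$,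
$$\sum_{E\in D_M}\mathbb E\Big\|\sum_{a\in F}\theta_a\sum_s\sum_{l\in\Lambda_s,J(l)\subset E}\sqrt{\lambda_s}\,\gamma_ly_{al}\Big\|_p^p\le\eta.$$

*Proof.*

**Step 1: notation and reduction to one $a$ at a time.** Let $\epsilon>0$ and choose $m=m(\epsilon)$ with $\|QcQ\|_q,\|QrQ\|_q\le\epsilon$, where $P=P_m$, $Q=Q_m$. Let $M$ be arbitrary for now and $(\lambda_s)$ be as in the statement. Put
$$u_{a,E}=\sum_s\sum_{l\in\Lambda_s,J(l)\subset E}\sqrt{\lambda_s}\gamma_ly_{al},\qquad\tilde c_a(E)=\sum_s\lambda_s\sum_{l\in\Lambda_s,J(l)\subset E}|y_{al}|^2,$$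
and $\tilde r_a(E)$ likewise with $y_{al}^*$. Since $s\ge M$ on the support of $\lambda$, each $J(l)$ lies in exactly one $E\in D_M$. So $\sum_{a,E}\tilde c_a(E)=\sum_s\lambda_sc_s=:\tilde c$ and $\sum_{a,E}\tilde r_a(E)=\sum_s\lambda_sr_s=:\tilde r$, with $\|Q\tilde cQ\|_q,\|Q\tilde rQ\|_q\le2\epsilon$. Since $\|\sum_a\theta_au_{a,E}\|^p\le(\sum_a\|u_{a,E}\|)^p\le|F|^{p-1}\sum_a\|u_{a,E}\|^p$, the sum to estimate is at most $|F|^{p-1}\sum_{a,E}\mathbb E\|u_{a,E}\|_p^p$. We split $u=Pu+QuP+QuQ$.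

**Step 2: outside the corner everything is small.** Since $(QyQ)^*(QyQ)\le Qy^*yQ$, inequality (4), then (3) and Fact 2 give
$$\sum_{a,E}\mathbb E\|Qu_{a,E}Q\|_p^p\le K^p\sum_{a,E}\big(\|Q\tilde c_a(E)Q\|_q^q+\|Q\tilde r_a(E)Q\|_q^q\big)\le K^p\big(\|Q\tilde cQ\|_q^q+\|Q\tilde rQ\|_q^q\big)\le2K^p(2\epsilon)^q.$$

**Step 3: inside the corner the pieces are small because $E$ is.** By $\|\cdot\|_{S^p}\le\|\cdot\|_{S^2}$ and Fact 5,
$$\mathbb E\|Pu_{a,E}\|_p^p\le\kappa^p\Big(\sum_s\sum_l\lambda_s\|Py_{al}\|_{S^2}^2\Big)^{p/2}=\kappa^p\big(\operatorname{tr}P\tilde r_a(E)P\big)^q.$$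
By (8), (3) and (9), $\operatorname{tr}P\tilde r_a(E)P\le m^{1-1/q}G2^{-M/q}$, and $\sum_{a,E}\operatorname{tr}P\tilde r_a(E)P=\operatorname{tr}P\tilde rP\le m^{1-1/q}G$ (use (9) with $E=[0,1]$). From $\sum x^q\le(\max x)^{q-1}\sum x$,
$$\sum_{a,E}\mathbb E\|Pu_{a,E}\|_p^p\le\kappa^p(m^{1-1/q}G)^q\,2^{-M(q-1)/q}.$$
For $QuP$ we have $\|QuP\|_{S^2}\le\|uP\|_{S^2}$ and $\|y_{al}P\|_{S^2}^2=\operatorname{tr}P|y_{al}|^2P$, so the same bound holds, with $\tilde c$ in place of $\tilde r$.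

**Step 4: order of choices.** The whole sum is at most
$$(3|F|)^{p-1}\big(2K^p(2\epsilon)^q+2\kappa^p(m^{1-1/q}G)^q2^{-M(q-1)/q}\big).$$
Choose $\epsilon$ small depending on $|F|,p,\eta$; then $m$; then $M$ large. Neither $M$ nor $\epsilon$ depends on $(\lambda_s)$ or $(\theta_a)$. $\square$

**Proof of Theorem 1.** Write $T=(A,B)$.

**Step 1: a test family with controlled square functions.** Let $\Lambda_s=D_s$ (tagged by $s$), $F=[n]^2$, and $h_{ab,l}=e_{ab}\otimes1_J$ for $l=(s,J)$. For $M\le s$ and $E\in D_M$,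
$$\sum_{ab}\sum_{J\in D_s,J\subset E}|h_{ab,l}|^2=n1_n\otimes1_E,\quad\text{and the same for }|h_{ab,l}^*|^2.$$
The $L^q$-norm is $n^{1+1/q}|E|^{1/q}$. So by (5), for $X\in\{A,B\}$,
$$\Big\|\sum_{ab,J\subset E}|Xh_{ab,l}|^2\Big\|_q,\ \Big\|\sum_{ab,J\subset E}|(Xh_{ab,l})^*|^2\Big\|_q\le K^2n^{1+1/q}|E|^{1/q}.\tag{10}$$

**Step 2: fix the scale $M$ after $A$.** Take $y_{(ab)l}=Ah_{ab,l}$. By (10), hypothesis (9) holds with $G=K^2n^{1+1/q}$ and $s_0=0$. By Fact 6, $c_s$ and $r_s$ converge weakly in $S^q$ along a subsequence. Given $\eta>0$, Lemma 2 provides $M,\epsilon$, and Fact 6 provides admissible weights $\lambda_s$ with $s\ge M$.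

**Step 3: test vectors.** Put $h=\sum_{l=(s,J)}\sqrt{\lambda_s}\gamma_l1_J$ and, for $E\in D_M$,
$$z_E=n^{-1}\sum_{a,b}\alpha_a\beta_be_{ab}\otimes1_Eh.$$
The matrix $\sum\alpha_a\beta_be_{ab}$ has rank one and norm $n$, so $\|z_E\|_p=\|1_Eh\|_p$ and
$$\sum_E\mathbb E\|z_E\|_p^p=\mathbb E\|h\|_p^p\ge\mathbb E\|h\|_2^p\ge(\mathbb E\|h\|_2^2)^{p/2}=\Big(\sum_s\lambda_s\Big)^{p/2}=1.$$
Hence $\sum_E\mathbb E\|Az_E\|_p^p+\sum_E\mathbb E\|Bz_E\|_p^p\ge c^p$.

**Step 4: the $A$ part is negligible.** Since $s\ge M$, $1_Eh$ is the sum of the terms with $J\subset E$. Lemma 2 with $\theta_{ab}=n^{-1}\alpha_a\beta_b$ gives $\sum_E\mathbb E\|Az_E\|_p^p\le\eta$.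

**Step 5: the $B$ part shows the gap of Section 4.** Let $y_{abl}=\sqrt{\lambda_s}Bh_{ab,l}\in L^p$. Use (7) pointwise on $[0,1]$, then $\sum_Ex_E^q\le(\sum_Ex_E)^q$, then convexity and (10):
$$\sum_E\mathbb E\|Bz_E\|_p^p\le n^{-p}\kappa^{3p}\int\Big(\sum_{abl}|y_{abl}|^2\Big)^q\le n^{-p}\kappa^{3p}(K^2n^{1+1/q})^q=\kappa^{3p}K^pn^{1-p/2}.$$

**Step 6: conclusions.** So $c^p\le\eta+\kappa^{3p}K^pn^{1-p/2}$ for every $\eta>0$, that is, $c\le\kappa^3Kn^{-\delta}$. Since $L^p(K^p)\supset L^p(S^p_n)$ isometrically for every $n$, an embedding of $L^p(K^p)$ into $S^p\oplus L^p$ would give one $c>0$ for all $n$; hence there is none. If $n=1$ and $B=0$, Steps 1–4 give $c^p\le\eta$ for all $\eta$, so $L^p\not\hookrightarrow S^p$.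

**Step 7: optimality.** We have $\|x\|_{S^p_n}\le\|x\|_{S^2_n}\le n^\delta\|x\|_{S^p_n}$. Define $T:L^p(S^p_n)\to L^p([0,1]\times\Omega)\cong L^p$, with $(\Omega,\mathbb P)$ carrying the signs, by $Tx=\kappa^{-1}n^{-\delta}\sum_{ab}\varepsilon_{ab}x_{ab}$. Pointwise in $t$, $\|x(t)\|_{S^2}\le(\mathbb E|\sum\varepsilon_{ab}x_{ab}(t)|^p)^{1/p}\le\kappa\|x(t)\|_{S^2}$. Therefore $\kappa^{-1}n^{-\delta}\|x\|\le\|Tx\|\le\|x\|$. $\square$

## 6. Infinitely many rows against a finite trace: proof of Theorem 2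

**Where the previous proof stops.** Let now $T=(A,B):L^p(S^p)\to S^p\oplus_pL^p(N)$. Lemma 2 still disposes of $A$. For $B$ we used Fact 5 pointwise, which needs a commutative target. In general we have Fact 4, with four terms. Of these $\mathcal{CC}$ and $\mathcal{RR}$ are square functions of the whole family and behave as before. The mixed terms $\mathcal{CR}$ and $\mathcal{RC}$ need not: for $N=M_n$ and $y_{ij}=e_{ij}$ we computed $\mathcal{CR}=n$, which is all of $\|\sum\alpha_i\beta_je_{ij}\|$.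

No argument with a bounded number of rows can work. Let $S^p_{n,\infty}$ be the space of $n\times\infty$ matrices and consider
$$a\mapsto n^{-1/2}\sum_j\sum_{l\le n}\varepsilon_{jl}\,ae_{jl}\in L^p(\Omega;S^p_n),$$
first for $a$ with finitely many nonzero columns. The row sum is $n^{-1}\sum_{jl}ae_{jj}a^*=aa^*$, giving $\|aa^*\|_q^{1/2}=\|a\|_p$. The column sum is $n^{-1}\sum_{jl}e_{lj}a^*ae_{jl}=n^{-1}\|a\|_2^21_n$, giving $n^{-1/2}\|a\|_2n^{1/p}\le\|a\|_p$, because $\operatorname{rank}a\le n$. By (4) this is an embedding with constant $K$ independent of $n$. Hence $L^p((\bigoplus_nS^p_{n,\infty})_{\ell^p})$ embeds into $L^p(K^p)$, which is an $L^p(N)$ with finite trace.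

**What infinitely many rows give.** Suppose row $i$ produces, in the limit, a row square function $r_i\in L^q(N)$, and that $\|\sum_Ir_i\|_q\lesssim|I|^{1/q}$ for all finite $I$. If $\tau(1)=1$, then $\sum_I\tau(r_i)\lesssim|I|^{1/q}$, so $\tau(r_i)\to0$: the $r_i$ become tall and thin. Suitable $n$ of them then have singular functions $\mu(r_i)$ that behave like disjoint functions, $\|\sum_I\mu(r_i)\|_q\lesssim n^{1/q}$, and by (3) this controls sums of *arbitrary* positive operators with the same singular values. That is what $\mathcal{CR}$ requires. In $S^q$, where the trace is infinite, this breaks down: for $r_i=e_{ii}$ we have $\|\sum_Ir_i\|_q=n^{1/q}$, but $\mu(r_i)=1_{[0,1]}$ for all $i$ and $\|\sum_I\mu(r_i)\|_q=n$.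

**Lemma 3.** Let $f_i,g_i\ge0$ ($i\in\mathbb N$) in $L^q[0,1]$ have norms $\le G$, $G>0$, and let $\|f_i\|_1,\|g_i\|_1\to0$. For every $n$ there is $I\subset\mathbb N$, $|I|=n$, with $\|\sum_If_i\|_q,\|\sum_Ig_i\|_q\le2Gn^{1/q}$.

*Proof.* For $a,b\ge0$ we have $(a+b)^q\le a^q+b^q+C_q(a^{q-1}b+ab^{q-1})$: if $a\ge b$, then $(a+b)^q\le a^q+qb(a+b)^{q-1}\le a^q+q2^{q-1}a^{q-1}b$, and the other case is symmetric. Fix $0\le F\in L^q$. First, $\int F^{q-1}f_i\to0$: the sequence $(f_i)$ is bounded in $L^q$ and tends to $0$ in $L^1$, hence weakly in $L^q$, and $F^{q-1}\in L^{q'}$. Second, $\int Ff_i^{q-1}\to0$: the sequence $(f_i^{q-1})$ is bounded in $L^{q'}$ and tends to $0$ in measure, hence in $L^1$ by uniform integrability, hence weakly in $L^{q'}$. So $\limsup_i\|F+f_i\|_q^q\le\|F\|_q^q+G^q$, and the same holds for $g_i$. Select increasing indices inductively, with error at most $G^q$ at each step, for both sequences at once. The sums over the first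 $n$ indices satisfy $\|\cdot\|_q^q\le2nG^q$. $\square$

**Proof of Theorem 2.** Normalize $\tau(1)=1$ on $N$, and suppose $T=(A,B):L^p(S^p)\to S^p\oplus_pL^p(N)$ with $c\|x\|\le\|Tx\|\le\|x\|$, $c>0$.

**Step 1: a test family whose row sums dominate.** Let $\Lambda_s=\{(s,J,j):J\in D_s,1\le j\le2^s\}$. Index the rows of matrices in $S^p$ by $i\in\mathbb N$ and the columns by $\bigsqcup_s\Lambda_s$. For $l=(s,J,j)$ put $J(l)=J$ and $h_{il}=2^{-s/2}1_J\otimes e_{i,l}$. Let $I$ be finite with $|I|\le2^s$, and $E\in D_M$, $M\le s$. Summing over $l\in\Lambda_s$ with $J(l)\subset E$, and using that each $J$ occurs $2^s$ times,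
$$\sum_{i\in I,l}h_{il}h_{il}^*=1_E\otimes\sum_{i\in I}e_{ii},\qquad\sum_{i\in I,l}h_{il}^*h_{il}=|I|2^{-s}\sum_l1_{J(l)}\otimes e_{ll}.$$
The first has $L^q$-norm $(|I||E|)^{1/q}$. In the second, there are $2^{2s}|E|$ indices $l$, each with $|J(l)|=2^{-s}$, so the norm is $|I|2^{-s}(2^s|E|)^{1/q}=|I|2^{-s(1-1/q)}|E|^{1/q}\le(|I||E|)^{1/q}$ because $|I|\le2^s$. (This is why each $J$ gets $2^s$ columns.) For $X\in\{A,B\}$ put
$$c^X_{i,s}(E)=\sum_{l\in\Lambda_s,J(l)\subset E}|Xh_{il}|^2,\qquad r^X_{i,s}(E)=\sum_{l\in\Lambda_s,J(l)\subset E}|(Xh_{il})^*|^2,$$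
omitting $E$ if $E=[0,1]$. By (5),
$$\Big\|\sum_{i\in I}c^X_{i,s}(E)\Big\|_q,\ \Big\|\sum_{i\in I}r^X_{i,s}(E)\Big\|_q\le K^2(|I||E|)^{1/q}\qquad(|I|\le2^s,\ M\le s).\tag{11}$$

**Step 2: limits, one pair per row.** By (11) with $I=\{i\}$ and Fact 6, along one common subsequence of $s$ we have $c^X_{i,s}\to c^X_i$ and $r^X_{i,s}\to r^X_i$ weakly, for every $i\in\mathbb N$ and $X\in\{A,B\}$.

**Step 3: choose rows that are almost disjoint in $N$.** By (11), $\|\sum_Ic^B_i\|_q,\|\sum_Ir^B_i\|_q\le K^2|I|^{1/q}$ for all finite $I$. As $\tau(1)=1$, $\sum_I\tau(c^B_i+r^B_i)\le2K^2|I|^{1/q}$. If $k$ indices satisfied $\tau(c_i^B+r_i^B)>t$, then $kt\le2K^2k^{1/q}$, which bounds $k$ since $1/q<1$. So $\{i:\tau(c_i^B+r_i^B)>t\}$ is finite for each $t>0$, that is, $\tau(c_i^B),\tau(r_i^B)\to0$. The functions $\mu(c_i^B),\mu(r_i^B)$ on $[0,1]$ have $L^q$-norms at most $K^2$ and $L^1$-norms $\tau(c_i^B),\tau(r_i^B)$. Given $n$, Lemma 3 yields $I$ with $|I|=n$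 and
$$\Big\|\sum_I\mu(c_i^B)\Big\|_q,\ \Big\|\sum_I\mu(r_i^B)\Big\|_q\le2K^2n^{1/q}.\tag{12}$$

**Step 4: choose the scale and the weights.** Apply Lemma 2 with $F=I$, $y_{il}=Ah_{il}$, $G=K^2n^{1/q}$, $2^{s_0}\ge n$ and $\eta=c^p/2$; hypothesis (9) is (11), and the weak limits are $\sum_Ic_i^A$ and $\sum_Ir_i^A$. We obtain $M,\epsilon$. By Fact 6 choose convex weights $\lambda_s$ on the subsequence, $s\ge\max(M,s_0)$, that satisfy the requirement of Lemma 2 and such that $\tilde c_i=\sum\lambda_sc^B_{i,s}$, $\tilde r_i=\sum\lambda_sr^B_{i,s}$ satisfy $\|\tilde c_i-c_i^B\|_q,\|\tilde r_i-r_i^B\|_q\le1/n$ for $i\in I$.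

**Step 5: rank-one test vectors.** For $E\in D_M$ let
$$z_E=n^{-1/2}\sum_{i\in I}\sum_s\sum_{l\in\Lambda_s,J(l)\subset E}\alpha_i\gamma_l\sqrt{\lambda_s}\,h_{il}.$$
For a.e. $t\in E$, $z_E(t)$ is the rank-one matrix given by the column $n^{-1/2}\sum_I\alpha_ie_i$ of norm $1$ and the row $H(t)$ with entries $\gamma_l\sqrt{\lambda_s}2^{-s/2}$ at those $l$ with $t\in J(l)$. There are $2^s$ such $l$ in $\Lambda_s$, so $\|H(t)\|^2=\sum_s\lambda_s2^{-s}2^s=1$. For $t\notin E$, $z_E(t)=0$. Hence $\|z_E\|_p^p=|E|$ and $\sum_E\mathbb E\|Tz_E\|^p\ge c^p$.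

**Step 6: the $A$ part.** Lemma 2 with $\theta_i=n^{-1/2}\alpha_i$ gives $\sum_E\mathbb E\|Az_E\|_p^p\le c^p/2$.

**Step 7: the $B$ part, square functions.** Let $y_{il}=\sqrt{\lambda_s}Bh_{il}$. By (6),
$$\mathbb E\|Bz_E\|_p^p\le n^{-p/2}(2K^2)^p\big(\mathcal{CC}^p+\mathcal{RR}^p+\mathcal{CR}^p+\mathcal{RC}^p\big)(E)\tag{13}$$
for the family $(y_{il})_{i\in I,J(l)\subset E}$. By Fact 2, convexity and (11), $\sum_E\mathcal{CC}(E)^p\le\|\sum_I\tilde c_i\|_q^q\le(K^2n^{1/q})^q=K^pn$, and likewise $\sum_E\mathcal{RR}(E)^p\le K^pn$.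

**Step 8: the $B$ part, mixed terms.** This is where (12) is used. Let $V=\sum_{i,l}y_{il}\otimes e_{il}$, and let $\pi_E$ be the projection onto the columns $l$ with $J(l)\subset E$. Then $\mathcal{CR}(E)=\|V\pi_E\|_p$, and by (1) and Fact 2
$$\sum_E\mathcal{CR}(E)^p=\sum_E\|\pi_EV^*V\pi_E\|_q^q\le\|V^*V\|_q^q.$$
Put $\hat Y_i=\sum_ly_{il}\otimes e_{1l}$. Then $V^*V=\sum_I\hat Y_i^*\hat Y_i$ and $\hat Y_i\hat Y_i^*=\tilde r_i\otimes e_{11}$, so $\mu(\hat Y_i^*\hat Y_i)=\mu(\tilde r_i)$. Since $\tilde r_i\le r_i^B+|\tilde r_i-r_i^B|$, Fact 1 gives, for all $t$,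
$$\int_0^t\mu(V^*V)\le\int_0^t\sum_I\mu(\tilde r_i)\le\int_0^t\sum_I\big(\mu(r_i^B)+\mu(\tilde r_i-r_i^B)\big).$$
By Hardy–Littlewood–Pólya and (12),
$$\|V^*V\|_q\le\Big\|\sum_I\mu(r_i^B)\Big\|_q+\sum_I\|\tilde r_i-r_i^B\|_q\le2K^2n^{1/q}+1\le3K^2n^{1/q}.\tag{14}$$
Hence $\sum_E\mathcal{CR}(E)^p\le(3K^2)^qn$. For $\mathcal{RC}$ let $V'=\sum y_{il}\otimes e_{li}$, so that $\mathcal{RC}(E)=\|\pi_EV'\|_p$ and $\sum_E\mathcal{RC}(E)^p=\sum_E\|\pi_EV'V'^*\pi_E\|_q^q\le\|V'V'^*\|_q^q$. With $\check Y_i=\sum_ly_{il}\otimes e_{l1}$ we have $V'V'^*=\sum_I\check Y_i\check Y_i^*$ and $\check Y_i^*\check Y_i=\tilde c_i\otimes e_{11}$. The same computation with $\mu(c_i^B)$ gives $\sum_E\mathcal{RC}(E)^p\le(3K^2)^qn$.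

**Step 9: conclusion.** By (13), $\sum_E\mathbb E\|Bz_E\|_p^p\le C_pn^{1-p/2}$, so $c^p\le c^p/2+C_pn^{1-p/2}$ for every $n$, with $C_p$ independent of $n$. Letting $n\to\infty$ contradicts $c>0$. The statement about $L^p(K^p)$ follows by Section 2. $\square$

## 7. One corner for all matrix sizes: proof of Theorem 3

**What cannot work, and what can.** For a fixed power $n$ of $2$, the matrix units of $M_n\subset R$ alone give no contradiction: $L^p(M_n)$, and even $L^p(S^p_n)$, embeds into $L^p(S^p)$, using an $n\times n$ corner. Localizing on intervals is no help either, since the target contains functions.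

Consider the easy situation where $T:L^p(R)\to L^p(S^p)$ takes values in $L^p([0,1];P_mS^p)$. There the norm may be replaced by that of $S^2$, as in Section 4, at the cost of a factor $m^\delta$. The rank-one against independent signs comparison in $M_n$ then gives a lower constant of order at most $m^\delta n^{-\delta}$ (this is Step 1 of Lemma 4 below). For $m=n$ this says nothing; for $m$ fixed and $n\to\infty$ it is a contradiction. So we need *one* corner, up to a small error, that serves all $n$ at once.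

This is what $R$ supplies: for each $n\le N$ the unit system of $M_N$ factors as $e_{ab}f_{ij}$ with $e_{ab}\in M_n$. So the square functions of $T(e^N_{ij})$ over all of $M_N$, and their weak limits as $N\to\infty$, do not refer to $n$. The corner $P_m$ is chosen from the limits, and $n$ is chosen afterwards. Outside the corner the mixed terms of Fact 4 may exceed the square functions by the factor $n^\delta$ of Lemma 1; but this factor is exactly compensated by the normalization, so a small square function is enough.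

**Lemma 4.** Let $y_{abl}\in L^p([0,1];S^p)$, $a,b\le n$, $l\in\Lambda$ finite; $c=\sum y_{abl}^*y_{abl}$, $r=\sum y_{abl}y_{abl}^*$; $P=P_m$, $Q=1-P_m$; $G,\epsilon>0$. Assume
$$\|c\|_q,\|r\|_q\le nG^2,\quad\|QcQ\|_q,\|QrQ\|_q\le n\epsilon^2,\quad\Big\|\sum y_{abl}\otimes e_{l,(ab)}\Big\|_p,\Big\|\sum y_{abl}\otimes e_{(ab),l}\Big\|_p\le n^{1/2}G.$$
Then
$$n^{\frac1p-1}\Big(\mathbb E\Big\|\sum\alpha_a\beta_b\gamma_ly_{abl}\Big\|_p^p\Big)^{1/p}\le C_p\big(\epsilon+Gn^{-\delta}+Gm^\delta n^{-\delta}\big).\tag{15}$$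

*Proof.* Write $u=\sum\alpha_a\beta_b\gamma_ly_{abl}=Pu+QuP+QuQ$.

**Step 1: inside the corner, use Hilbert space.** Pointwise in $t$, $\|\cdot\|_{S^p}\le\|\cdot\|_{S^2}$, (7) and (8) give
$$\mathbb E\|Pu\|_p^p\le\kappa^{3p}\int(\operatorname{tr}Pr(t)P)^q\,dt\le\kappa^{3p}m^{q-1}\|r\|_q^q\le\kappa^{3p}m^{q-1}(nG^2)^q.$$
Since $(q-1)/p=\delta$ and $n^{1/p-1}n^{1/2}=n^{-\delta}$, we get $n^{1/p-1}(\mathbb E\|Pu\|_p^p)^{1/p}\le\kappa^3m^\delta Gn^{-\delta}$. For $QuP$ the same bound holds, with $c$ in place of $r$.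

**Step 2: outside the corner, integrate $\gamma$ first.** Let $w_{abl}=Qy_{abl}Q$. By (4) in $\gamma$, for fixed $\alpha,\beta$, $(\mathbb E\|QuQ\|_p^p)^{1/p}\le2K\max(I_C,I_R)$, where
$$I_C=\Big(\mathbb E\Big\|\sum\alpha_a\beta_bW_{ab}\Big\|_p^p\Big)^{1/p},\qquad W_{ab}=\sum_lw_{abl}\otimes e_{l1},$$
and $I_R$ is the same with $e_{1l}$ in place of $e_{l1}$.

**Step 3: outside the corner, then $\alpha$ and $\beta$.** By (6) and Lemma 1, $I_C\le2K^2\max(n^\delta|W|_C,|W|_C,|W|_R)$. Since $w^*w\le Qy^*yQ$, $|W|_C^2=\|\sum w_{abl}^*w_{abl}\|_q\le\|QcQ\|_q\le n\epsilon^2$. Further $|W|_R=\|\sum w_{abl}\otimes e_{l1}\otimes e_{1,(ab)}\|_p=\|\sum w_{abl}\otimes e_{l,(ab)}\|_p\le n^{1/2}G$, as multiplying by $Q\otimes1$ on both sides does not increase norms. Since $n^{1/p-1}n^\delta n^{1/2}=1$ and $n^{1/p-1}n^{1/2}=n^{-\delta}\le1$,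
$$n^{1/p-1}I_C\le2K^2(\epsilon+Gn^{-\delta}).$$
For $I_R$, $W_{ab}=\sum_lw_{abl}\otimes e_{1l}$. Now use $|W|_R^2=\|\sum ww^*\|_q\le\|QrQ\|_q\le n\epsilon^2$ in Lemma 1, and $|W|_C=\|\sum w_{abl}\otimes e_{(ab),l}\|_p\le n^{1/2}G$. The bound is the same. Adding the three parts of $u$ gives (15). $\square$

**Proof of Theorem 3.** Suppose $T:L^p(R)\to L^p(S^p)$ satisfies $c_0\|x\|\le\|Tx\|\le\|x\|$, $c_0>0$. For $N=2^k$ let $(e^N_{ij})$ be the product matrix units of $M_N$.

**Step 1: square functions that do not refer to $n$, and the corner.** Put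
$$c_N=N^{-1}\sum_{i,j}|T(e^N_{ij})|^2,\qquad r_N=N^{-1}\sum_{i,j}|T(e^N_{ij})^*|^2\in L^q([0,1];S^q).$$
Since $N^{-1}\sum(e^N_{ij})^*e^N_{ij}=N^{-1}\sum e^N_{ij}(e^N_{ij})^*=1$, (5) gives $\|c_N\|_q,\|r_N\|_q\le K^2$. Along a subsequence, $c_N\to c$ and $r_N\to r$ weakly. Fix $\epsilon>0$ and then, by Fact 7, $m=m(\epsilon)$ with $\|QcQ\|_q,\|QrQ\|_q\le\epsilon^2$.

**Step 2: choose $n$, then the weights.** Let $n$ be any power of $2$. By Fact 6 there are convex weights $\lambda_s$ and distinct $N_s\ge n$ in the subsequence such that $\tilde c=\sum\lambda_sc_{N_s}$ and $\tilde r=\sum\lambda_sr_{N_s}$ are within $\epsilon^2$ of $c$ and $r$. So $\|Q\tilde cQ\|_q,\|Q\tilde rQ\|_q\le2\epsilon^2$.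

**Step 3: factor the units through $M_n$.** Write the matrix units of $M_{N_s}$ as $e_{ab}f^s_{ij}$, $a,b\le n$, $i,j\le N_s/n$. For $l=(s,i,j)$ put $b_l=(\lambda_sn/N_s)^{1/2}f^s_{ij}$ and $y_{abl}=T(e_{ab}b_l)$. Then
$$\sum_{abl}|y_{abl}|^2=\sum_s\lambda_s\frac n{N_s}\sum_{ab,ij}|T(e_{ab}f^s_{ij})|^2=n\tilde c,\qquad\sum_{abl}|y_{abl}^*|^2=n\tilde r,$$
and $\sum_lb_l^*b_l=\sum_lb_lb_l^*=\sum_s\lambda_s\frac n{N_s}\cdot\frac{N_s}n\,1=1$.

**Step 4: the random element $\omega$.** Let $\omega=\sum_l\gamma_lb_l\in R\cap M_n'$. By (4), $(\mathbb E\|\omega\|_p^p)^{1/p}\le K$. Also $\mathbb E\|\omega\|_p^p\ge\mathbb E\|\omega\|_2^p\ge(\mathbb E\|\omega\|_2^2)^{p/2}=\tau(\sum b_l^*b_l)^{p/2}=1$.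

**Step 5: the last hypothesis of Lemma 4.** Use the lower estimates in (6) for the sign families $(g_{ab})$ and $(\gamma_l)$, then $\|T\|\le1$, (2), and (4) with $\sum e_{ab}^*e_{ab}=\sum e_{ab}e_{ab}^*=n1$. Both $\|\sum y_{abl}\otimes e_{l,(ab)}\|_p$ and $\|\sum y_{abl}\otimes e_{(ab),l}\|_p$ are at most
$$\Big(\mathbb E\Big\|T\Big(\sum g_{ab}e_{ab}\,\omega\Big)\Big\|_p^p\Big)^{1/p}\le\Big(\mathbb E\Big\|\sum g_{ab}e_{ab}\Big\|_p^p\Big)^{1/p}\big(\mathbb E\|\omega\|_p^p\big)^{1/p}\le Kn^{1/2}\cdot K.$$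
Since $\|n\tilde c\|_q,\|n\tilde r\|_q\le nK^2\le nK^4$, Lemma 4 applies with $G=K^2$ and $\sqrt2\,\epsilon$ in place of $\epsilon$.

**Step 6: the test vector and the contradiction.** Let $z=n^{\frac1p-1}(\sum\alpha_a\beta_be_{ab})\omega$. The matrix $\sum\alpha_a\beta_be_{ab}$ is $n$ times a rank-one partial isometry in $M_n$, so its norm in $L^p(R)$ is $n\cdot n^{-1/p}$. By (2), $\|z\|_p=\|\omega\|_p$, so $(\mathbb E\|Tz\|_p^p)^{1/p}\ge c_0$ by Step 4. But $Tz=n^{1/p-1}\sum\alpha_a\beta_b\gamma_ly_{abl}$, and Lemma 4 gives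
$$c_0\le C_p\big(\epsilon+n^{-\delta}+m(\epsilon)^\delta n^{-\delta}\big).$$
Here $m(\epsilon)$ does not depend on $n$, because $c$ and $r$ do not. Let $n\to\infty$, then $\epsilon\to0$: $c_0=0$, a contradiction. $\square$

Together with Theorems 1 and 2 this proves the Main Theorem.

## 8. The space $L^p(R\bar\otimes B(\ell^2))$

**Theorem 4.** Let $N$ be a von Neumann algebra with a faithful normal finite trace. Then $L^p(R\bar\otimes B(\ell^2))\not\hookrightarrow L^p(S^p)\oplus L^p(N)$.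

The proof runs Sections 6 and 7 together: four families of signs, with $(\zeta,\gamma)$ playing the roles of $(\alpha,\gamma)$ in Section 6, and $(\alpha,\beta)$ those of Section 7.

*Proof.* Suppose $T=(A,B):L^p(R\bar\otimes B(\ell^2))\to L^p(S^p)\oplus_pL^p(N)$, $c_0\|x\|\le\|Tx\|\le\|x\|$, $c_0>0$, and $\tau_N(1)=1$.

**Step 1: a test family with dominating row sums.** Index the rows of $B(\ell^2)$ by $\iota\in\mathbb N$ and the columns by pairs $(k,\nu)$, $1\le\nu\le2^k$. For $l=(k,i,j,\nu)$, $i,j,\nu\le2^k$, let $h_{\iota l}=2^{-k}e^{2^k}_{ij}\otimes e_{\iota,(k,\nu)}$. For fixed $k$ and finite $I$ with $|I|\le2^k$,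
$$\sum_{\iota\in I,l}h_{\iota l}h_{\iota l}^*=1\otimes\sum_Ie_{\iota\iota},\qquad\sum_{\iota\in I,l}h_{\iota l}^*h_{\iota l}=|I|2^{-k}\,1\otimes\sum_\nu e_{(k\nu),(k\nu)},$$
with $L^q$-norms $|I|^{1/q}$ and $|I|2^{-k(1-1/q)}\le|I|^{1/q}$. Define $c^X_{\iota,k}=\sum_l|Xh_{\iota l}|^2$ and $r^X_{\iota,k}=\sum_l|(Xh_{\iota l})^*|^2$, $l$ running over the indices with first entry $k$. By (5),
$$\Big\|\sum_Ic^X_{\iota,k}\Big\|_q,\ \Big\|\sum_Ir^X_{\iota,k}\Big\|_q\le K^2|I|^{1/q}\qquad(|I|\le2^k).\tag{16}$$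

**Step 2: limits, rows, corner, weights, in this order.** Pass to weak limits $c^X_\iota,r^X_\iota$ along a common subsequence of $k$. By (16), Step 3 of the proof of Theorem 2 applies word for word: the traces $\tau(c^B_\iota),\tau(r^B_\iota)$ tend to $0$, and for every $d$ Lemma 3 gives $I$, $|I|=d$, with $\|\sum_I\mu(c_\iota^B)\|_q,\|\sum_I\mu(r_\iota^B)\|_q\le2K^2d^{1/q}$. Fix $d$, $I$, $\epsilon>0$, and $m$ with $\|Qc^A_\iota Q\|_q,\|Qr^A_\iota Q\|_q\le\epsilon^2$ for $\iota\in I$. Let $n$ be any power of $2$. By Fact 6 choose convex weights $\lambda_k$ in the subsequence, with $2^k\ge\max(n,d)$, such that $\tilde c^X_\iota=\sum_k\lambda_kc^X_{\iota,k}$ and $\tilde r^X_\iota=\sum_k\lambda_kr^X_{\iota,k}$ are within $\min(\epsilon^2,1/d)$ of $c^X_\iota,r^X_\iota$ for $\iota\in I$, $X\in\{A,B\}$.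

**Step 3: factor through $M_n$.** Write the units of $M_{2^k}$ as $e_{ab}f^k_{ij}$, $a,b\le n$, $i,j\le2^k/n$. From now on $l=(k,i,j,\nu)$ with $i,j\le2^k/n$, $\nu\le2^k$. Put
$$h'_{\iota abl}=(\lambda_kn)^{1/2}2^{-k}e_{ab}f^k_{ij}\otimes e_{\iota,(k,\nu)},\qquad\omega=\sum_l\gamma_l(\lambda_kn)^{1/2}2^{-k}f^k_{ij}\otimes e_{1,(k,\nu)}.$$
Then $\sum_{abl}|Xh'_{\iota abl}|^2=n\tilde c^X_\iota$ and $\sum_{abl}|(Xh'_{\iota abl})^*|^2=n\tilde r^X_\iota$. For the family defining $\omega$ the row sum is $\sum_k\lambda_kn2^{-2k}\cdot\frac{2^k}n\cdot2^k\,1\otimes e_{11}=1\otimes e_{11}$. The column sum is $\sum_k\lambda_k2^{-k}\,1\otimes\sum_\nu e_{(k\nu),(k\nu)}$, of $L^q$-norm $(\sum_k\lambda_k^q2^{-k(q-1)})^{1/q}\le1$. So $(\mathbb E\|\omega\|_p^p)^{1/p}\le K$ by (4). Since $\omega\omega^*\in L^q(R)\otimes e_{11}$, where the trace has mass $1$, and writing $\tau(\omega\omega^*)$ for its trace, $\mathbb E\|\omega\|_p^p=\mathbb E\|\omega\omega^*\|_q^q\ge(\mathbb E\,\tau(\omega\omega^*))^q=1$.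

**Step 4: the test vector.** Let
$$z=n^{\frac1p-1}d^{-\frac12}\sum_{\iota\in I,a,b,l}\zeta_\iota\alpha_a\beta_b\gamma_lh'_{\iota abl}=n^{\frac1p-1}d^{-\frac12}\Big(\sum\alpha_a\beta_be_{ab}\Big)v\omega,\qquad v=\sum_I\zeta_\iota e_{\iota1}.$$
Since $v^*v=d\,e_{11}$, $(v\omega)^*(v\omega)=d\,\omega^*\omega$ and $\|v\omega\|_p=d^{1/2}\|\omega\|_p$. By the product structure (the trace of $M_n\otimes(R\cap M_n')\bar\otimes B(\ell^2)$ is a product trace), $\|z\|_p=n^{\frac1p-1}d^{-\frac12}\cdot n^{1-\frac1p}\cdot d^{\frac12}\|\omega\|_p=\|\omega\|_p$. So $(\mathbb E\|Tz\|^p)^{1/p}\ge c_0$.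

**Step 5: an a priori bound with independent signs $g_{ab}$.** In the same way
$$\Big(\mathbb E\Big\|\sum_{\iota\in I}\sum_{abl}g_{ab}\zeta_\iota\gamma_lh'_{\iota abl}\Big\|_p^p\Big)^{1/p}=\Big(\mathbb E\Big\|\sum g_{ab}e_{ab}\Big\|_p^p\Big)^{1/p}d^{1/2}\big(\mathbb E\|\omega\|_p^p\big)^{1/p}\le K^2n^{1/2}d^{1/2}.\tag{17}$$
With a single $\iota$ the factor $d^{1/2}$ is absent.

**Step 6: the $A$ part, one row at a time.** For each $\iota\in I$ the family $(Ah'_{\iota abl})_{abl}$ satisfies the hypotheses of Lemma 4 with $G=K^2$ and $\sqrt2\,\epsilon$: the first two by (16) for $I=\{\iota\}$ and by Step 2, the last by (17) with a single $\iota$ and the lower estimates in (6). Summing over the $d$ values of $\iota$ by the triangle inequality,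
$$(\mathbb E\|Az\|_p^p)^{1/p}\le d^{1/2}C_p\big(\epsilon+n^{-\delta}+m^\delta n^{-\delta}\big).$$

**Step 7: the $B$ part.** Let $y_{\iota abl}=Bh'_{\iota abl}$. Apply (6) in $(\zeta,\gamma)$ for fixed $\alpha,\beta$, then (6) in $(\alpha,\beta)$, and Lemma 1:
$$\Big(\mathbb E\Big\|\sum\zeta_\iota\alpha_a\beta_b\gamma_ly_{\iota abl}\Big\|_p^p\Big)^{1/p}\le C_p\max_W\Big(n^\delta\min(|W|_C,|W|_R)+\max(|W|_C,|W|_R)\Big),$$
where $W_{ab}=\sum_{\iota,l}y_{\iota abl}\otimes\xi_{\iota l}$ and $\xi_{\iota l}$ is one of $e_{(\iota l),1}$, $e_{1,(\iota l)}$, $e_{\iota l}$, $e_{l\iota}$. For the maximum, the lower estimates, first for $(g_{ab})$ and then for $(\zeta_\iota),(\gamma_l)$, together with (17), give $\max(|W|_C,|W|_R)\le K^2n^{1/2}d^{1/2}$. After multiplication by $n^{1/p-1}d^{-1/2}$ this contributes at most $K^2n^{-\delta}$. For the minimum we treat the four cases.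

- $\xi=e_{(\iota l),1}$: $|W|_C^2=n\|\sum_I\tilde c^B_\iota\|_q\le nK^2d^{1/q}$.
- $\xi=e_{1,(\iota l)}$: $|W|_R^2=n\|\sum_I\tilde r^B_\iota\|_q\le nK^2d^{1/q}$.
- $\xi=e_{\iota l}$: $|W|_R=\|\sum y_{\iota abl}\otimes e_{\iota,(l,ab)}\|_p$. As in (14), $|W|_R^2=\|\sum_I\hat Y_\iota^*\hat Y_\iota\|_q$ with $\hat Y_\iota=\sum_{abl}y_{\iota abl}\otimes e_{1,(abl)}$ and $\hat Y_\iota\hat Y_\iota^*=n\tilde r^B_\iota\otimes e_{11}$, so $|W|_R^2\le n\|\sum_I\mu(\tilde r^B_\iota)\|_q$. The decreasing function $\sum_I\mu(\tilde r^B_\iota)$ is dominated, in integrals over all $[0,t]$, by $\sum_I(\mu(r^B_\iota)+\mu(\tilde r^B_\iota-r^B_\iota))$. Hence $|W|_R^2\le n(2K^2d^{1/q}+1)\le3K^2nd^{1/q}$.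
- $\xi=e_{l\iota}$: $|W|_C=\|\sum y_{\iota abl}\otimes e_{(l,ab),\iota}\|_p$. With $\check Y_\iota=\sum_{abl}y_{\iota abl}\otimes e_{(abl),1}$, $|W|_C^2=\|\sum_I\check Y_\iota\check Y_\iota^*\|_q$ and $\check Y_\iota^*\check Y_\iota=n\tilde c^B_\iota\otimes e_{11}$. Symmetrically, $|W|_C^2\le3K^2nd^{1/q}$.

So the minimum is at most $C_pn^{1/2}d^{1/p}$. Since $n^{1/p-1}d^{-1/2}\cdot n^\delta n^{1/2}d^{1/p}=d^{-\delta}$, we get $(\mathbb E\|Bz\|_p^p)^{1/p}\le C_p(d^{-\delta}+n^{-\delta})$.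

**Step 8: order of limits.** Altogether
$$c_0\le C_p\big(d^{-\delta}+n^{-\delta}+d^{1/2}(\epsilon+n^{-\delta}+m^\delta n^{-\delta})\big).$$
Let $n\to\infty$ with $d,I,\epsilon,m$ fixed, then $\epsilon\to0$, then $d\to\infty$: $c_0=0$, a contradiction. $\square$

## 9. Embeddability among thirteen spaces

Consider
(1) $\ell^p$; (2) $L^p$; (3) $K^p$; (4) $S^p$; (5) $K^p\oplus L^p$; (6) $S^p\oplus L^p$; (7) $L^p(K^p)$; (8) $S^p\oplus L^p(K^p)$; (9) $L^p(S^p)$; (10) $L^p(R)$; (11) $S^p\oplus L^p(R)$; (12) $L^p(S^p)\oplus L^p(R)$; (13) $L^p(R\bar\otimes B(\ell^2))$. In this section only, a plain number denotes a space in this list, and $X\le Y$ is the relation generated in Theorem 5.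

**Theorem 5.** Let $2<p<\infty$. One of these spaces embeds into another iff this follows by reflexivity and transitivity from
$$1\le2,\;1\le3,\;2\le5,\;3\le4,\;3\le5,\;4\le6,\;5\le6,\;5\le7,\;6\le8,\;7\le8,\;7\le10,\;8\le9,\;8\le11,\;10\le11,\;9\le12,\;11\le12,\;12\le13.$$

*Proof.*

**Step 1: the generating embeddings exist.** For $1\le2$ use disjoint functions; for $1\le3$ use one diagonal entry in each block; for $3\le4$ and $5\le6$ view $K^p$ as block-diagonal matrices in $S^p$. The relations $2\le5$, $3\le5$, $4\le6$, $7\le8$, $10\le11$ and $9\le12$ are inclusions of summands. For $6\le8$ use $L^p=L^p(S^p_1)\subset L^p(K^p)$, and for $11\le12$ use constant functions, $S^p\subset L^p(S^p)$. For $5\le7$ split $[0,1]$ into two halves and place $K^p$ (constants) on one and $L^p$ on the other.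

For $7\le10$ take orthogonal projections $p_n\in R$ with $\tau(p_n)=2^{-n}$, $n\ge1$. The $II_1$ factor $p_nRp_n$ is of the form $M_n\otimes e_nRe_n$, where $e_n$ is one of $n$ equivalent orthogonal projections with sum $p_n$. The $II_1$ factor $e_nRe_n$ contains a copy of $L^\infty[0,1]$, with the trace preserved up to scaling. So $L^\infty\bar\otimes(\bigoplus_nM_n)_{\ell^\infty}$ embeds into $R$, and the trace $\tau$ induces on its $n$-th summand $2^{-n}n^{-1}$ times the natural one. By Section 2 the weights do not change the isometry class of the $L^p$-space, so $L^p(K^p)\hookrightarrow L^p(R)$. Then $8\le11$ follows.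

For $8\le9$ and $12\le13$, cut by two orthogonal projections in $B(\ell^2)$ equivalent to $1$: $L^p(S^p)\supset L^p(S^p)\oplus_pL^p(S^p)\supset S^p\oplus L^p(K^p)$, and $L^p(R\bar\otimes B(\ell^2))\supset L^p(R\bar\otimes B(\ell^2))\oplus_pL^p(R\bar\otimes B(\ell^2))\supset L^p(S^p)\oplus L^p(R)$, where $L^p(S^p)\subset L^p(R\bar\otimes B(\ell^2))$ because $L^\infty[0,1]\subset R$ trace-preservingly.

**Step 2: the basic non-embeddings.** If $U:E_1\to E_2$ is an embedding, then $f\mapsto U\circ f$ embeds $L^p(E_1)$ into $L^p(E_2)$. We have: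

- N1. $K^p\not\hookrightarrow L^p$; otherwise $L^p(K^p)\hookrightarrow L^p(L^p)\cong L^p$, contradicting Theorem 1.
- N2. $L^p\not\hookrightarrow S^p$ (Theorem 1).
- N3. $S^p\not\hookrightarrow L^p(R)$; otherwise $L^p(S^p)\hookrightarrow L^p(L^\infty\bar\otimes R)$, contradicting Theorem 2.
- N4. $L^p(K^p)\not\hookrightarrow S^p\oplus L^p$ (Theorem 1).
- N5. $L^p(S^p)\not\hookrightarrow S^p\oplus L^p(R)$ and $L^p(S^p)\not\hookrightarrow S^p\oplus L^p(K^p)$ (Theorem 2).
- N6. $L^p(R)\not\hookrightarrow L^p(S^p)$ (Theorem 3).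
- N7. Space 13 does not embed into space 12 (Theorem 4 with $N=R$).

**Step 3: nothing else embeds.** For each target $Y$ we exclude every $X$ with $X\not\le Y$.

- $Y=1$: $X$ contains $L^p$ or $K^p$; use N2 (as $\ell^p\subset S^p$) or N1 (as $\ell^p\subset L^p$).
- $Y=2$: $X\in\{3,\dots,13\}$ contains $K^p$; N1.
- $Y=3$: either $X\supset L^p$ (N2, as $K^p\subset S^p$), or $X=4$ (N3, as $K^p\subset L^p(R)$).
- $Y=4$: $X\in\{2,5,6,\dots,13\}$ contains $L^p$; N2.
- $Y=5$: $X\in\{4,6,8,9,11,12,13\}$ contains $S^p$ (N3, as space 5 embeds into $L^p(R)$); $X\in\{7,10\}$ contains $L^p(K^p)$ (N4, as $5\le6$).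
- $Y=6$: $X\in\{7,\dots,13\}$ contains $L^p(K^p)$; N4.
- $Y=7$: $X\in\{4,6,8,9,11,12,13\}$ contains $S^p$ (N3, as $7\le10$); $X=10$ is excluded by N6, as $7\le9$.
- $Y=8$: $X\in\{9,12,13\}$ contains $L^p(S^p)$ (N5); $X\in\{10,11\}$ contains $L^p(R)$ (N6, as $8\le9$).
- $Y=9$: $X\in\{10,\dots,13\}$ contains $L^p(R)$; N6.
- $Y=10$: $X\in\{4,6,8,9,11,12,13\}$ contains $S^p$; N3.
- $Y=11$: $X\in\{9,12,13\}$ contains $L^p(S^p)$; N5.
- $Y=12$: $X=13$; N7.
- $Y=13$: every space in the list satisfies $X\le13$, so there is nothing to exclude. $\square$
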